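\title{Sketching $\ell_1$-products of a metric space\\ and embeddings into squared $\ell_2$}

\begin{abstract}
Let $M$ be a finite metric space and let $M^k$ be its $k$-fold $\ell_1$-product. We show that if distances in $M^k$ can be estimated within a factor $\alpha$ from $s$-bit sketches for all large $k$, then $M$ embeds into squared $\ell_2$ with distortion at most $50s\alpha$. The proof turns the absence of an embedding into a pair of Markov chains and follows the entropy of the sketch along one of them. The linear dependence on $s$ is optimal, even for asymmetric embeddings. Conversely, an embedding of distortion $D$ gives $26$-bit sketches with approximation $100D$ for every $k$.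
\end{abstract}

\section{Sketches and embeddings}\label{sec:intro}

Throughout, $(M,d)$ is a finite metric space and $\mathbb N=\{1,2,\dots\}$. Fix a threshold $R>0$ and an approximation factor $\alpha\ge1$. In the \emph{distance estimation problem}, Alice holds $x\in M$, Bob holds $y\in M$, and it is promised that the pair is either \emph{close}, $d(x,y)\le R$, or \emph{far}, $d(x,y)>\alpha R$. The task is to decide which case holds.

\begin{definition}\label{def:sketch}
The space $M$ is \emph{$(s,\alpha)$-sketchable} if for every $R>0$ there are a function $\mathrm{sk}:M\to\{0,1\}^s$, drawn using public randomness shared by Alice and Bob (the \emph{coins}), and a referee who sees only $\mathrm{sk}(x)$ and $\mathrm{sk}(y)$, such that for every pair satisfying the promise the referee's answer is correct with probability at least $2/3$.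
\end{definition}

Padding shows that an $(s,\alpha)$-sketchable space is $(s',\alpha)$-sketchable for $s'\ge s$. For $k\in\mathbb N$, the set $M^k$ always carries the \emph{sum-product} (or $\ell_1$-product) metric
\[
d_k(x,y)=\sum_{i=1}^k d(x_i,y_i).
\]

\begin{definition}\label{def:embed}
An \emph{asymmetric embedding of $M$ into squared $\ell_2$ with distortion $D\ge1$} consists of maps $\varphi,\psi:M\to\ell_2$ and a scale $c>0$ such that
\[
c\,d(x,y)\le\|\varphi(x)-\psi(y)\|_2^2\le cD\,d(x,y)\qquad\text{for all }x\ne y .
\]
No condition is imposed when $x=y$. The embedding is \emph{symmetric} if $\varphi=\psi$. We write $D(M)$ for the least distortion of a symmetric embedding; it is attained, as we note in Section~\ref{sec:duality}.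
\end{definition}

Rescaling the maps makes $c=1$. Two facts tie squared $\ell_2$ to the sketching of products. First, squared norms add: if $d\le\|\varphi(x)-\varphi(y)\|^2\le Dd$ on $M$, then $\Phi(x)=\varphi(x_1)\oplus\dots\oplus\varphi(x_k)$ satisfies the same inequalities on $M^k$. Second, the simplest sketch is a random bit, with a referee who answers ``close'' when the two bits agree, and the probability of disagreement, $\mathbb E(\mathrm{sk}(x)-\mathrm{sk}(y))^2$, is a squared Euclidean distance. In one direction the connection is a matter of random projection.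

\begin{proposition}\label{prop:converse}
If $M$ embeds symmetrically into squared $\ell_2$ with distortion $D$, then $M^k$ is $(26,100D)$-sketchable for every $k$.
\end{proposition}

For $M=\{0,1\}$ the map $\varphi(x)=x$ has distortion $1$, so every Hamming cube $\{0,1\}^k$ is $(26,100)$-sketchable. At the other extreme, sending the name of the point shows that $M$ is $(\lceil\log_2|M|\rceil,1)$-sketchable whatever its geometry. On $M^k$ names are about $k$ times as long, so a scheme whose length stays fixed while $k$ grows has to exploit the geometry of $M$, and one is led to guess that an embedding is the only possible source of such schemes. This is the question posed in \cite{de}.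

\medskip\noindent\textbf{Question.} \emph{Is there a function $f:\mathbb N\to[1,\infty)$ with the following property? Whenever $M$ is a finite metric space, $s\in\mathbb N$, $\alpha\ge1$, and there is a $k_0$ (which may depend on $M$, $s$ and $\alpha$) such that $M^k$ is $(s,\alpha)$-sketchable for every $k\ge k_0$, the space $M$ has an asymmetric embedding into squared $\ell_2$ with distortion at most $f(s)\,\alpha$.}
\medskip

It is not evident how to build the embedding from the schemes. The referee may be an arbitrary function of $2s$ bits, and a scheme for threshold $R$ need not distinguish pairs at distance $R$ from pairs at distance far below $R$, while an embedding must be right at all scales at once. We do not build it: we assume that it does not exist and defeat the scheme.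

The answer is yes, with a symmetric embedding, and under a weaker hypothesis. In a \emph{one-way $s$-bit scheme} the coins $\omega$ determine a function $\mathrm{sk}_\omega$ with values in $\{0,1\}^s$, and the referee sees $\mathrm{sk}_\omega(y)$, all of $x$, and the coins. Such a referee can compute $\mathrm{sk}_\omega(x)$, so every scheme as in Definition~\ref{def:sketch} is a one-way scheme.

\begin{theorem}\label{thm:upper}
Let $0<\gamma\le\frac12$, $s\in\mathbb N$, $\alpha\ge1$, and let $M$ be a finite metric space. Suppose that for infinitely many $k$ and every $R>0$, distance estimation on $M^k$ with approximation $\alpha$ is solved by a one-way $s$-bit scheme with success probability at least $\frac12+\gamma$ on every pair satisfying the promise. Then there is a map $\varphi:M\to\ell_2$ with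
\[
d(x,y)\le\|\varphi(x)-\varphi(y)\|_2^2\le D\,d(x,y)\quad\text{for all }x,y\in M,\qquad D\le\frac{\ln2}{\gamma^2}\,s(\alpha+1).
\]
In particular, for $\gamma=\frac16$, the hypothesis of the Question gives distortion at most $36\ln2\cdot s(\alpha+1)\le50s\alpha$, so $f(s)=50s$ has the required property.
\end{theorem}

The last inequality uses $\alpha+1\le2\alpha$ and $72\ln2<50$.

\begin{theorem}\label{thm:lower}
There is an absolute constant $c>0$ such that every $f:\mathbb N\to[1,\infty)$ with the property in the Question satisfies $f(s)\ge cs$ for all $s$. This holds for asymmetric embeddings, and already if the property is required only for $\alpha=2000$.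
\end{theorem}

So the best $f$ is of order $s$. Theorem~\ref{thm:upper} and Proposition~\ref{prop:converse}, with padding, give at once:

\begin{corollary}\label{cor:equiv}
Fix $s\ge26$. If $M^k$ is $(s,\alpha)$-sketchable for all large $k$, then $\alpha\ge D(M)/(50s)$; and $M^k$ is $(s,100D(M))$-sketchable for all $k$.
\end{corollary}

\section{From an embedding to a sketch}\label{sec:converse}

\begin{proof}[Proof of Proposition~\ref{prop:converse}]
Let $\Phi$ be the direct-sum map of Section~\ref{sec:intro}, so that $d_k\le\|\Phi(x)-\Phi(y)\|^2\le Dd_k$, and let $R>0$. We project to a random line, cut it into intervals of length $\beta=10\sqrt{DR}$, and color the intervals alternately. Let $g$ be a standard Gaussian vector in the finite-dimensional span of $\Phi(M^k)$, let $U$ be uniform on $[0,2)$ and independent of $g$, and give $x$ the bit $\lfloor\langle g,\Phi(x)\rangle/\beta+U\rfloor\bmod2$.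

For real $t,t'$, the set of $U$ for which $\lfloor t+U\rfloor$ is odd is an arc of length $1$ on the circle $\mathbb R/2\mathbb Z$. The arcs for $t$ and $t'$ differ by a rotation through $\tau=\operatorname{dist}(t-t',2\mathbb Z)\in[0,1]$, so their symmetric difference has length $2\tau$ and probability $\tau$. Since $\langle g,\Phi(x)-\Phi(y)\rangle/\beta$ has the law of $\vartheta g_1$, where $\vartheta=\|\Phi(x)-\Phi(y)\|/\beta$ and $g_1\sim N(0,1)$, the bits of $x$ and $y$ differ with probability $p=\mathbb E\operatorname{dist}(\vartheta g_1,2\mathbb Z)$.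

If $d_k(x,y)\le R$, then $\vartheta\le\frac1{10}$ and $p\le\vartheta\,\mathbb E|g_1|=\vartheta\sqrt{2/\pi}\le0.08$. If $d_k(x,y)>100DR$, then $\vartheta\ge1$. The Fourier series of the triangular wave is $\operatorname{dist}(t,2\mathbb Z)=\frac12-\frac4{\pi^2}\sum_{q}q^{-2}\cos(\pi qt)$, with $q$ running over the positive odd integers, and $\sum_q q^{-2}=\pi^2/8$. As $\mathbb E\cos(\lambda g_1)=e^{-\lambda^2/2}$,
\[
p=\frac12-\frac4{\pi^2}\sum_{q\text{ odd}}\frac{e^{-\pi^2q^2\vartheta^2/2}}{q^2}\ge\frac12\bigl(1-e^{-\pi^2/2}\bigr)\ge0.49 .
\]
Take $26$ independent bits and answer ``close'' if and only if the fraction of positions where the two sketches differ is below $\frac14$. This fraction has mean $p$ and variance at most $\frac1{4\cdot26}$, and an error requires a deviation of at least $0.17$ from the mean. By Chebyshev's inequality the error probability is at most $1/(4\cdot26\cdot0.17^2)<\frac13$.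
\end{proof}

\section{The idea: two walks and one bit}\label{sec:idea}

\subsection{What prevents an embedding}

Let $\mathcal P$ be the set of unordered pairs of distinct points of $M$, and view $d$ as a vector in $\mathbb R^{\mathcal P}$. Suppose that nonnegative weights $\nu,\mu\in\mathbb R^{\mathcal P}$ satisfy
\begin{equation}\label{eq:poincare}
\sum_{xy\in\mathcal P}\mu_{xy}(g(x)-g(y))^2\le\sum_{xy\in\mathcal P}\nu_{xy}(g(x)-g(y))^2\qquad\text{for all }g:M\to\mathbb R .
\end{equation}
Summing over the coordinates of a map $\varphi$ with $d\le\|\varphi(x)-\varphi(y)\|^2\le Dd$ gives $\langle\mu,d\rangle\le D\langle\nu,d\rangle$. So a pair $(\nu,\mu)$ with \eqref{eq:poincare} and $\langle\mu,d\rangle>D\langle\nu,d\rangle$ rules out distortion $D$.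

\begin{example}\label{ex:bipartite}
Let $M$ be the complete bipartite graph $K_{r,r}$ with its path metric. Let $\nu$ be the indicator of the $r^2$ edges and $\mu$ the indicator of the $r(r-1)$ pairs inside a side, which are at distance $2$. If $S,S'$ are the sums of $g$ over the two sides, the right side of \eqref{eq:poincare} is $r\sum g^2-2SS'$ and the left side is $r\sum g^2-S^2-S'^2$; their difference is $(S-S')^2\ge0$. Hence $D(K_{r,r})\ge2r(r-1)/r^2$, which is $4/3$ for $r=3$.
\end{example}

Duality (Lemma~\ref{lem:duality}) says that such pairs are the only obstruction. Read $\nu$ and $\mu$ as the jump rates of two random walks $A$ and $B$ on $M$. The walk $B$ makes longer steps than $A$ on average in the metric, by a factor exceeding $D$, yet \eqref{eq:poincare} says that no real function changes more along $B$ than along $A$ in mean square. On $M^k$ we let all coordinates walk independently and obtain walks $\mathcal A$ and $\mathcal B$. This is what the product is for: by the law of large numbers the \emph{average} step lengths in $M$ become \emph{typical} step lengths in $M^k$, which a threshold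 $R$ can separate. Start from a uniform $X\in M^k$. If $Y$ is reached from $X$ by a few $\mathcal A$-steps, the pair is close; if by one $\mathcal B$-step and then a few $\mathcal A$-steps, it is far. We must show that a short sketch of $Y$ cannot tell these apart.

\subsection{A one-bit sketch}\label{sec:onebit}

Let $M^k$ be a vector space over $\mathbb F_2$, let each walk add an independent random increment, and let the sketch be a character, that is, a homomorphism $\chi:M^k\to\{\pm1\}$. A walk that adds $\xi$ maps $\chi$ to $x\mapsto\mathbb E\chi(x+\xi)=(\mathbb E\chi(\xi))\chi(x)$, so $\chi$ is an eigenfunction of both walks, with eigenvalues $\lambda$ for $\mathcal A$ and $\lambda'$ for $\mathcal B$. The walks will be arranged so that $0\le\lambda\le\lambda'\le1$. Given $X$, the bit $\chi(Y)$ has mean $\lambda^j\chi(X)$ after $j$ steps of $\mathcal A$, and mean $\lambda'\lambda^j\chi(X)$ after one step of $\mathcal B$ and $j$ steps of $\mathcal A$. If two $\pm1$ variables have means $t$ and $t'$, the probabilities that they give to any event differ by at most $|t-t'|/2$. So the probabilities of the answer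 ``close'' in the two experiments differ by at most
\begin{equation}\label{eq:onebit}
\tfrac12\lambda^j(1-\lambda')\le\tfrac12(\lambda^j-\lambda^{j+1}).
\end{equation}
For $j=0$ this can be $\frac12$. For $j=1$ it is at most $\frac12\lambda(1-\lambda)\le\frac18$ for every $\chi$, less than the difference $\frac23-\frac13$ that a correct scheme must produce. The reason is a dichotomy. If $\lambda$ is near $1$, the bit does not notice an $\mathcal A$-step, and therefore does not notice a $\mathcal B$-step. If $\lambda$ is small, the final $\mathcal A$-step erases the bit.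

For a general sketch there is no eigenfunction, and different parts of the sketch may be erased at different times. What survives is that the right side of \eqref{eq:onebit} telescopes: a bounded potential decreases along the $\mathcal A$-walk, so among $m$ values of $j$ there is one at which it hardly moves. The price is that the close pair is $j\le m-1$ steps apart, so $D$ must exceed about $m\alpha$. The number $m$ needed is governed by the range of the potential, and the entropy of the sketch has range $s\ln2$.

\section{From sketches to an embedding}\label{sec:upper}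

\subsection{Duality}\label{sec:duality}

Let $n=|M|\ge2$ and let $\mathcal K\subset\mathbb R^{\mathcal P}$ be the set of vectors $(\|\varphi(x)-\varphi(y)\|^2)_{xy\in\mathcal P}$ with $\varphi:M\to\ell_2$. Scaling and direct sums show that $\mathcal K$ is a convex cone. It is closed. Indeed, fix $o\in M$, translate so that $\varphi(o)=0$, and let $\Gamma$ be the Gram matrix of $(\varphi(x))_{x\ne o}$. The vector $q\in\mathcal K$ is given by $q_{ox}=\Gamma_{xx}$ and $q_{xy}=\Gamma_{xx}+\Gamma_{yy}-2\Gamma_{xy}$. This linear map from symmetric $(n-1)\times(n-1)$ matrices to $\mathbb R^{\mathcal P}$ is invertible, since $\Gamma_{xy}=\frac12(q_{ox}+q_{oy}-q_{xy})$, and $\mathcal K$ is the image of the closed cone of positive semidefinite matrices. A symmetric embedding of distortion $D$ exists if and only if $\mathcal K$ meets the compact convex box $\mathcal Q_D=\{q:d\le q\le Dd\}$. The sets $\mathcal K\cap\mathcal Q_D$ are compact and nested, so the least such $D$ exists.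

\begin{lemma}\label{lem:duality}
If $M$ has no symmetric embedding of distortion $D\ge1$, there are nonnegative $\nu,\mu\in\mathbb R^{\mathcal P}$ satisfying \eqref{eq:poincare} and $\langle\mu,d\rangle>D\langle\nu,d\rangle>0$.
\end{lemma}

\begin{proof}
A closed convex set and a disjoint compact convex set are strictly separated by a hyperplane: there are $\sigma\in\mathbb R^{\mathcal P}$ and $t\in\mathbb R$ with $\langle\sigma,q\rangle>t$ on $\mathcal K$ and $\langle\sigma,q\rangle<t$ on $\mathcal Q_D$. Since $0\in\mathcal K$, we have $t<0$. Since $\mathcal K$ is a cone, a negative value of $\langle\sigma,\cdot\rangle$ on $\mathcal K$ could be scaled below $t$; so $\langle\sigma,\cdot\rangle\ge0$ on $\mathcal K$. Let $\nu$ and $\mu$ be the positive and negative parts of $\sigma$. One-dimensional maps $\varphi=g$ give \eqref{eq:poincare}. The point of $\mathcal Q_D$ equal to $Dd$ where $\sigma>0$ and to $d$ elsewhere gives $D\langle\nu,d\rangle-\langle\mu,d\rangle<t<0$. In particular $\mu\ne0$. If $\mu_{xy}>0$, then \eqref{eq:poincare} for the indicator function of $x$ forces $\nu\ne0$, so $\langle\nu,d\rangle>0$.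
\end{proof}

\subsection{The walks and their tensor powers}\label{sec:walks}

For symmetric matrices, $P\preceq P'$ means that $P'-P$ is positive semidefinite. Let $P$ be a symmetric stochastic matrix on a finite set $\Omega$ with uniform measure $\pi$. A \emph{stationary $P$-step} is a pair $(x,x')$ with $x\sim\pi$ and $x'\sim P(x,\cdot)$; by symmetry $x'\sim\pi$ as well. With inner products in $L_2(\pi)$,
\begin{equation}\label{eq:dirichlet}
\mathbb E(g(x)-g(x'))^2=2\|g\|^2-2\langle g,Pg\rangle=2\langle g,(I-P)g\rangle ,
\end{equation}
and in particular $P\preceq I$.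

\begin{lemma}\label{lem:walks}
Suppose that $M$ has no symmetric embedding of distortion $D\ge1$. Then there are numbers $a>0$ and $b>Da$ and, for every $k$, symmetric stochastic matrices $\mathcal A,\mathcal B$ on $M^k$ with $0\preceq\mathcal A\preceq\mathcal B\preceq I$, such that a stationary $\mathcal A$-step is longer than $\frac43ka$, and a stationary $\mathcal B$-step is shorter than $\frac23kb$, each with probability at most $9(\operatorname{diam}M)^2/(ka^2)$.
\end{lemma}

\begin{proof}
Take $\nu,\mu$ from Lemma~\ref{lem:duality}. The Laplacian $(L_\nu g)(x)=\sum_{y\ne x}\nu_{xy}(g(x)-g(y))$ has quadratic form $\sum_{xy\in\mathcal P}\nu_{xy}(g(x)-g(y))^2$, so \eqref{eq:poincare} reads $L_\mu\preceq L_\nu$. Choose $\varepsilon>0$ with $\varepsilon\sum_{y\neq x}\nu_{xy}\le\frac12$ and $\varepsilon\sum_{y\neq x}\mu_{xy}\le\frac12$ for all $x$, and put $A=I-\varepsilon L_\nu$, $B=I-\varepsilon L_\mu$. These are symmetric stochastic matrices with off-diagonal entries $\varepsilon\nu_{xy}$ and $\varepsilon\mu_{xy}$, and $A\preceq B$. From $(t-t')^2\le2t^2+2t'^2$ we get $\varepsilon\,g^{\top}L_\nu g\le2\varepsilon\sum_xg(x)^2\sum_{y\neq x}\nu_{xy}\le g^{\top}g$,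 so $A\succeq0$. The mean lengths of stationary steps are $a=\frac{2\varepsilon}n\langle\nu,d\rangle>0$ and $b=\frac{2\varepsilon}n\langle\mu,d\rangle>Da$.

Let $\mathcal A=A^{\otimes k}$ and $\mathcal B=B^{\otimes k}$ be the walks on $M^k$ that move all coordinates independently. A tensor product of positive semidefinite matrices is positive semidefinite, because its eigenvalues are products of eigenvalues. If $0\preceq A_i\preceq B_i$ for $i=1,2$, then
\[
B_1\otimes B_2-A_1\otimes A_2=(B_1-A_1)\otimes B_2+A_1\otimes(B_2-A_2)\succeq0,
\]
and induction on $k$ gives $0\preceq\mathcal A\preceq\mathcal B$. The length of a stationary $\mathcal A$-step is a sum of $k$ independent terms in $[0,\operatorname{diam}M]$ with mean $a$, so its variance is at most $k(\operatorname{diam}M)^2$, and Chebyshev's inequality bounds the probability of a deviation $ka/3$ as stated. The same computation for $\mathcal B$ gives the bound with $b>a$ in place of $a$.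
\end{proof}

\begin{remark}
The walks are made lazy so that $A\succeq0$; without this the order does not survive tensoring. On two points, let $A$ always flip and let $B$ flip with probability $\frac14$. On the nonconstant character the eigenvalues are $-1\le\frac12$, so $A\preceq B$; but on the parity of two coordinates they are $1>\frac14$, and parity sees a $B^{\otimes 2}$-step without seeing an $A^{\otimes 2}$-step.
\end{remark}

\subsection{The entropy of the sketch along the walk}\label{sec:entropy}

Fix a function $\mathrm{sk}:\Omega\to\{0,1\}^s$ and symmetric stochastic matrices $0\preceq\mathcal A\preceq\mathcal B$ on $\Omega$. Let $F_j(x)$ be the law of the sketch of the point reached from $x$ by $j$ steps of $\mathcal A$, a probability vector of length $2^s$. Conditioning on the first step gives $F_{j+1}(x)=\mathbb E_{y\sim\mathcal A(x,\cdot)}F_j(y)$. We need a $j$ for which $F_j$ changes little along a $\mathcal B$-step in total variation distance,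
\[
\operatorname{TV}(P,Q)=\tfrac12\sum_z|P_z-Q_z|=\max_E\,(P(E)-Q(E)).
\]
The order $\mathcal A\preceq\mathcal B$ compares only squared Euclidean quantities. The eigenvalues of $\mathcal A$ lie in $[0,1]$, so $\mathcal A^2\preceq\mathcal A\preceq\mathcal B$, and \eqref{eq:dirichlet} applied to each coordinate gives, for every $\Psi:\Omega\to\mathbb R^{2^s}$,
\begin{equation}\label{eq:compare}
\mathbb E_{\mathcal B}\|\Psi(x)-\Psi(x')\|^2\le\mathbb E_{\mathcal A^2}\|\Psi(x)-\Psi(x')\|^2,
\end{equation}
where the subscript names the stationary step. The first attempt is $\Psi=F_j$. Since $F_{j+1}=\mathcal AF_j$, by \eqref{eq:dirichlet} the right side equals $2(\mathbb E\|F_j\|^2-\mathbb E\|F_{j+1}\|^2)$, which telescopes and is at most $2/m$ for some $j<m$. But passing from the $\ell_2$ norm to total variation costs a factor $2^{s/2}$, so this is useful only for $m$ of order $2^s$. The remedy is $\Psi=\sqrt{F_j}$, the entrywise square root. Its Euclidean distances bound total variation with no loss in the dimension, and they are bounded by relative entropy, which telescopes.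

Recall that $H(P)=-\sum_zP_z\ln P_z\in[0,s\ln2]$ for a law $P$ on $\{0,1\}^s$, and $\operatorname{KL}(P\|Q)=\sum_{z:P_z>0}P_z\ln(P_z/Q_z)$. We use
\begin{equation}\label{eq:hellinger}
\operatorname{TV}(P,Q)^2\le\|\sqrt P-\sqrt Q\|^2\le\operatorname{KL}(P\|Q).
\end{equation}
For the first inequality, $\operatorname{TV}(P,Q)=\frac12\sum_z|\sqrt{P_z}-\sqrt{Q_z}|(\sqrt{P_z}+\sqrt{Q_z})$; apply Cauchy--Schwarz and $\|\sqrt P+\sqrt Q\|\le2$. For the second, $-\ln t\ge1-t$ gives $\operatorname{KL}(P\|Q)=-2\sum_zP_z\ln\sqrt{Q_z/P_z}\ge2-2\sum_z\sqrt{P_zQ_z}=\|\sqrt P-\sqrt Q\|^2$.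

\begin{lemma}\label{lem:entropy}
Let $h_j=\mathbb E_{x\sim\pi}H(F_j(x))\in[0,s\ln2]$. For every $j\ge0$ we have $h_{j+1}\ge h_j$ and
\[
\mathbb E_{\mathcal B}\operatorname{TV}(F_j(x),F_j(x'))\le\sqrt{2(h_{j+1}-h_j)} .
\]
\end{lemma}

The number $h_j$ is the uncertainty about the sketch at time $j$ of someone who knows the starting point; $h_{j+1}-h_j$ is the information about the start that the sketch loses in one more step.

\begin{proof}
Fix $x$, let $y\sim\mathcal A(x,\cdot)$, and write $\bar F=F_{j+1}(x)=\mathbb E_yF_j(y)$. Then
\[
\mathbb E_y\operatorname{KL}(F_j(y)\|\bar F)=-\mathbb E_yH(F_j(y))-\sum_z\mathbb E_yF_j(y)_z\ln\bar F_z=H(\bar F)-\mathbb E_yH(F_j(y)).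
\]
When $x\sim\pi$ also $y\sim\pi$, so averaging over $x$ and using \eqref{eq:hellinger} with $\Psi=\sqrt{F_j}$,
\[
h_{j+1}-h_j=\mathbb E_x\mathbb E_y\operatorname{KL}(F_j(y)\|F_{j+1}(x))\ge\mathbb E_x\mathbb E_y\bigl\|\Psi(y)-\sqrt{F_{j+1}(x)}\bigr\|^2\ge0 .
\]
Given $x$, let $y,y'$ be independent samples from $\mathcal A(x,\cdot)$. Then $\mathbb E\|\Psi(y)-\Psi(y')\|^2=2\,\mathbb E\|\Psi(y)-\mathbb E\Psi(y)\|^2\le2\,\mathbb E\|\Psi(y)-c\|^2$ for any fixed vector $c$, since the mean minimizes the mean square distance; take $c=\sqrt{F_{j+1}(x)}$. For $x\sim\pi$ the pair $(y,y')$ has law $\sum_x\pi(x)\mathcal A(x,y)\mathcal A(x,y')=\pi(y)\mathcal A^2(y,y')$, by symmetry of $\mathcal A$. Hence $\mathbb E_{\mathcal A^2}\|\Psi(y)-\Psi(y')\|^2\le2(h_{j+1}-h_j)$, and by \eqref{eq:compare} the same bound holds for $\mathbb E_{\mathcal B}$. The first inequality in \eqref{eq:hellinger} and Cauchy--Schwarz finish the proof.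
\end{proof}

\subsection{Proof of Theorem~\ref{thm:upper}}\label{sec:proof}

We may assume $|M|\ge2$. Put
\[
m=\Bigl\lfloor\frac{s\ln2}{2\gamma^2}\Bigr\rfloor+1,\qquad D=2(m-1)(\alpha+1)\le\frac{\ln2}{\gamma^2}\,s(\alpha+1).
\]
Since $\gamma\le\frac12$ and $2\ln2>1$, we have $m\ge2$ and $D>1$. Suppose that $M$ has no symmetric embedding of distortion $D$, and take $a,b,\mathcal A,\mathcal B$ from Lemma~\ref{lem:walks}, with $k$ from the infinite set in the hypothesis. Let $R=\frac43(m-1)ka>0$ and $\delta_k=9m(\operatorname{diam}M)^2/(ka^2)$, and take the one-way scheme for this $k$ and $R$. For $0\le j\le m-1$ define two laws of a pair $(X,Y)$, independent of the coins.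
\begin{itemize}
\item Under $\mathcal C_j$: $X\sim\pi$ and $Y\sim\mathcal A^j(X,\cdot)$.
\item Under $\mathcal F_j$: $X\sim\pi$, $X'\sim\mathcal B(X,\cdot)$ and $Y\sim\mathcal A^j(X',\cdot)$.
\end{itemize}
In both cases the path from $X$ to $Y$ has at most $m$ steps, each of them stationary. So with probability at least $1-\delta_k$ every $\mathcal A$-step has length at most $\frac43ka$ and the $\mathcal B$-step has length at least $\frac23kb$. On this event, $d_k(X,Y)\le\frac43jka\le R$ under $\mathcal C_j$, and under $\mathcal F_j$
\[
d_k(X,Y)\ge d_k(X,X')-d_k(X',Y)\ge\tfrac23kb-R>\tfrac23kDa-R=(\alpha+1)R-R=\alpha R .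
\]
The scheme therefore answers ``close'' with probability at least $\frac12+\gamma-\delta_k$ under $\mathcal C_j$ and at most $\frac12-\gamma+\delta_k$ under $\mathcal F_j$. Its \emph{advantage}, the difference of these probabilities, is at least $2\gamma-2\delta_k$ for every $j\le m-1$.

Now fix the coins $\omega$, including any randomness of the referee, and let $F_j^\omega,h_j^\omega$ be as in Section~\ref{sec:entropy} for $\mathrm{sk}_\omega$. Let $E_x\subset\{0,1\}^s$ be the set of sketches on which the referee, seeing $x$, answers ``close''. Draw a stationary $\mathcal B$-step $(x,x')$. The probability of ``close'' is $\mathbb E\,F^\omega_j(x)(E_x)$ under $\mathcal C_j$ and $\mathbb E\,F^\omega_j(x')(E_x)$ under $\mathcal F_j$, so the difference is at most $\mathbb E_{\mathcal B}\operatorname{TV}(F^\omega_j(x),F^\omega_j(x'))$. By Lemma~\ref{lem:entropy} and Jensen's inequality for the average over $\omega$,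
\[
2\gamma-2\delta_k\le\sqrt{2\,\mathbb E_\omega(h^\omega_{j+1}-h^\omega_j)}\qquad(0\le j\le m-1).
\]
The increments $\mathbb E_\omega(h^\omega_{j+1}-h_j^\omega)$ sum to $\mathbb E_\omega(h_m^\omega-h_0^\omega)\le s\ln2$, so one of them is at most $s\ln2/m$, and
\[
2\gamma-2\delta_k\le\sqrt{2s\ln2/m}.
\]
The right side does not depend on $k$ and is smaller than $2\gamma$, because $m>s\ln2/(2\gamma^2)$. As $k\to\infty$ along the infinite set, $\delta_k\to0$, a contradiction. \hfill$\square$

\begin{remark}
The size of $k$ enters only through $\delta_k$; it must be large compared with $m(\operatorname{diam}M/a)^2$, which depends on $M$, and this is harmless because $s$ and $\alpha$ do not change with $k$. For each $k$ a single threshold $R$ is used. The length $s$ enters only through $H\le s\ln2$ for the sketch of $y$, which is why the referee may see $x$ and the coins. The gap $\gamma>0$ cannot be dropped, since a coin flip succeeds with probability $\frac12$ on every space.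
\end{remark}

\section{The factor $s$ is necessary}\label{sec:lower}

We need spaces whose distortion is of order $N$ and whose powers have $O(N)$-bit sketches with constant approximation. We take a group $G$ with about $2^{N/4}$ elements and an invariant metric. Fourier analysis bounds its distortion from below, and the group structure lets Alice and Bob add up coordinates of a point of $G^k$, compressing it to single elements of $G$.

We use two bounds on Hamming balls. With $h(\delta)=-\delta\log_2\delta-(1-\delta)\log_2(1-\delta)$,
\begin{equation}\label{eq:balls}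
\sum_{i\le\delta N}\binom Ni\le2^{h(\delta)N}\quad(0<\delta\le\tfrac12),\qquad\sum_{i\le r}\binom Ni\le\Bigl(\frac{eN}r\Bigr)^r\quad(0<r\le N).
\end{equation}
Both follow from $\sum_{i\le r}\binom Ni\le t^{-r}(1+t)^N$ for $0<t\le1$, with $t=\delta/(1-\delta)$, $r=\delta N$ and with $t=r/N$. We also use $h(0.1)<0.47$ and $h(0.03)<0.195$.

\subsection{A quotient of the cube}

Let $N\ge40$ and $K=\lceil N/4\rceil$, and let $|u|$ denote Hamming weight.

\begin{lemma}\label{lem:code}
There is a linear subspace $C\subset\mathbb F_2^N$ of dimension $K$ such that $0.1N\le|u|\le0.9N$ for all nonzero $u\in C$, and no coordinate vanishes on all of $C$.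
\end{lemma}

\begin{proof}
Let $C$ be the row space of a uniformly random $K\times N$ matrix. Each of the fewer than $2^K\le2^{N/4+1}$ nontrivial combinations of the rows is uniform in $\mathbb F_2^N$, so by \eqref{eq:balls} the probability that one of them has weight outside $[0.1N,0.9N]$ is at most $2^{N/4+1}\cdot2\cdot2^{0.47N-N}=2^{2-0.28N}$. The probability that some column is zero is at most $N2^{-N/4}$. Both bounds decrease for $N\ge40$ and are below $\frac1{20}$ at $N=40$. On the complementary event no nontrivial combination is zero, so $\dim C=K$.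
\end{proof}

Let $C^\perp=\{x:\langle u,x\rangle=0\text{ for all }u\in C\}$ and $G=G_N=\mathbb F_2^N/C^\perp$, a group of order $2^K$. Let $\varrho(z)$ be the least weight of a vector in the coset $z$. Then $\varrho(z)=0$ only for $z=0$ and $\varrho(z+z')\le\varrho(z)+\varrho(z')$, so $d(x,y)=\varrho(x-y)$ is a translation-invariant metric on $G$ with values in $\{0,\dots,N\}$. Let $g_i=e_i+C^\perp$. Since coordinate $i$ does not vanish on $C$, we have $e_i\notin C^\perp$, so $\varrho(g_i)=1$. The functions $\chi_u(x+C^\perp)=(-1)^{\langle u,x\rangle}$, $u\in C$, are $2^K$ distinct characters of $G$, hence all of them, and they form an orthonormal basis of $L_2(G)$.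

\begin{lemma}\label{lem:distortion}
Every asymmetric embedding of $G_N$ into squared $\ell_2$ has distortion at least $0.003N$.
\end{lemma}

\begin{proof}
Let $\varphi,\psi,c,D$ be as in Definition~\ref{def:embed}. As in \eqref{eq:poincare}, we compare short pairs $(x,x+g_i)$ with independent uniform pairs $(x,y)$. Write $\varphi=\sum_{u\in C}\hat\varphi(u)\chi_u$ with vector coefficients $\hat\varphi(u)=\mathbb E_x\chi_u(x)\varphi(x)$, and likewise for $\psi$. Orthonormality gives $\mathbb E\|\varphi\|^2=\sum_u\|\hat\varphi(u)\|^2$ and $\mathbb E_x\langle\varphi(x),\psi(x+g)\rangle=\sum_u\chi_u(g)\langle\hat\varphi(u),\hat\psi(u)\rangle$. Let $\lambda_u=\frac1N\sum_i\chi_u(g_i)=1-2|u|/N$, so $\lambda_0=1$ and $|\lambda_u|\le0.8$ for $u\ne0$. Put $e_u=\|\hat\varphi(u)\|^2+\|\hat\psi(u)\|^2\ge2|\langle\hat\varphi(u),\hat\psi(u)\rangle|$. The points $x$ and $x+g_i$ are distinct and at distance $1$, so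
\[
cD\ge\mathbb E_{x,i}\|\varphi(x)-\psi(x+g_i)\|^2=\sum_u\bigl(e_u-2\lambda_u\langle\hat\varphi(u),\hat\psi(u)\rangle\bigr)\ge\|\hat\varphi(0)-\hat\psi(0)\|^2+0.2\sum_{u\ne0}e_u .
\]
For independent $x,y$ we have $\mathbb E\langle\varphi(x),\psi(y)\rangle=\langle\hat\varphi(0),\hat\psi(0)\rangle$, so
\[
\|\hat\varphi(0)-\hat\psi(0)\|^2+\sum_{u\ne0}e_u=\mathbb E_{x,y}\|\varphi(x)-\psi(y)\|^2\ge c\,\mathbb E_{x,y}d(x,y);
\]
the lower bound $\|\varphi(x)-\psi(y)\|^2\ge c\,d(x,y)$ holds trivially for $x=y$. Thus $D\ge0.2\,\mathbb E\,d(x,y)$. An element with $\varrho\le0.03N$ is the coset of a vector of weight at most $0.03N$, so there are at most $2^{0.195N}$ of them, a fraction at most $2^{-0.055N}\le\frac12$ of $G$. Hence $\mathbb E\,d(x,y)\ge0.015N$.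
\end{proof}

The upper bound on the weights in $C$ is there for asymmetric embeddings: if $\lambda_u=-1$, the term $e_u-2\lambda_u\langle\hat\varphi(u),\hat\psi(u)\rangle=\|\hat\varphi(u)+\hat\psi(u)\|^2$ can vanish while $e_u>0$.

\begin{remark}
The linear dependence on $\alpha$ in Theorem~\ref{thm:upper} cannot be improved either. A regular simplex with squared edge length $N$ embeds $G_N$ with distortion $N$, so all powers of $G_N$ are $(26,100N)$-sketchable by Proposition~\ref{prop:converse}, while Lemma~\ref{lem:distortion} bounds the distortion below by $3\cdot10^{-5}$ times this approximation factor.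
\end{remark}

\subsection{A sketch of length $O(N)$}

\begin{proposition}\label{prop:sketch}
There is an absolute constant $C_0\ge1$ such that for all $N\ge40$ and $k\ge1$ the space $G_N^k$ is $(\lfloor C_0N\rfloor,2000)$-sketchable.
\end{proposition}

Let $x,y\in G^k$, $z_i=x_i-y_i$ and $d_i=\varrho(z_i)$; the goal is to estimate $\sum_id_i$. If $S\subset\{1,\dots,k\}$ is a public random set and both players send the sums of their coordinates over $S$, the referee learns $Z=\sum_{i\in S}z_i$. When all $d_i\le1$ and $S$ has density of order $1/R$, the probability that $Z\ne0$ tells whether the number of nonzero $z_i$ is at most $R$ or much larger. In general the $d_i$ live at scales $2^\ell$, $0\le\ell\le\log_2N$, and at level $\ell$ about $R/2^\ell$ coordinates matter, so we sample at density of order $2^\ell/R$ and test whether $\varrho(Z)\ge2^{\ell-1}$. There are three difficulties. Sending $K$ bits at every level is too much; but the test at level $\ell$ only asks whether $Z$ lies in a ball, and a linear hash of length about the logarithm of the size of the ball suffices, which falls geometrically as $\ell$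 decreases. The distance may be spread over many levels, so each level needs a share $w_\ell$ of the accuracy, paid for by $w_\ell^{-2}$ repetitions; we take shares that decay polynomially from the top level, which the geometric saving absorbs. Finally, the referee must know the hash functions and does not see the coins, so they must be described in the sketch; we generate them all from one seed of $O(N)$ bits.

\begin{proof}[Proof of Proposition~\ref{prop:sketch}]
Fix $k$ and $R$, and let $\alpha=2000$, $\theta=\frac1{500}$, $L=\lfloor\log_2N\rfloor$. For $\ell=0,\dots,L$ put $j=L-\ell$ and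
\[
w_\ell=\frac1{(j+1)(j+2)},\qquad p_\ell=\min\Bigl(\frac12,\frac{\theta w_\ell2^\ell}R\Bigr),\qquad m_\ell=\frac{80}{w_\ell^2},
\]
\[
\mathcal V_\ell=\{v\in G:\varrho(v)<2^{\ell-1}\},\qquad b_\ell=1+\lceil\log_2|\mathcal V_\ell|\rceil\le K+1 .
\]
The sum $\sum_\ell w_\ell$ telescopes and is below $1$; each $m_\ell$ is an integer with $320\le m_\ell\le m_0$.

\emph{Hash functions.} Let $J=K+1+\lceil\log_2m_0\rceil$ and let $\mathbb F$ be the field with $2^J$ elements. Fix once and for all an $\mathbb F_2$-basis of $\mathbb F$, an injective $\mathbb F_2$-linear map $\iota:G\to\mathbb F$, and distinct $c_1,\dots,c_{m_0}\in\mathbb F$. The seed is a uniform pair $(\xi,\eta)\in\mathbb F^2$. Put $\xi_t=\xi+c_t\eta$, and let $H_{\ell,t}(v)\in\mathbb F_2^{b_\ell}$ be the first $b_\ell$ coordinates of $\xi_t\,\iota(v)$. This is linear in $v$. For $t\ne t'$ the map $(\xi,\eta)\mapsto(\xi_t,\xi_{t'})$ has determinant $c_{t'}-c_t\ne0$, so the $\xi_t$ are uniform and pairwise independent. For $v\ne0$ the product $\xi_t\,\iota(v)$ is uniform in $\mathbb F$, so $\Pr[H_{\ell,t}(v)=0]=2^{-b_\ell}$.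

\emph{The scheme.} For each $\ell$ and $1\le t\le m_\ell$, the coins determine a set $S_{\ell,t}$ containing each $i\in\{1,\dots,k\}$ independently with probability $p_\ell$; these sets are independent of each other and of the seed. The sketch of $x$ consists of the seed and all the values $H_{\ell,t}(\sum_{i\in S_{\ell,t}}x_i)$. From the two sketches the referee knows each map $H=H_{\ell,t}$ and, by linearity, the value $H(Z)$ for $Z=Z_{\ell,t}=\sum_{i\in S_{\ell,t}}z_i$; the sets $S_{\ell,t}$ are not needed. The referee sets $h_{\ell,t}=1$ if no $v\in\mathcal V_\ell$ has $H(v)=H(Z)$, and $h_{\ell,t}=0$ otherwise, computes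
\[
T_\ell=\frac{2^\ell}{p_\ell}\cdot\frac1{m_\ell}\sum_{t=1}^{m_\ell}h_{\ell,t},\qquad T=\sum_{\ell=0}^LT_\ell,
\]
and answers ``close'' if and only if $T<33R$. For fixed $\ell$ the bits $h_{\ell,t}$ are functions of the pairs $(S_{\ell,t},\xi_t)$, so they are identically distributed and pairwise independent. Let $q_\ell=\Pr[h_{\ell,t}=1]$.

\emph{Close pairs: $\sum_id_i\le R$.} Write $S=S_{\ell,t}$. If $h_{\ell,t}=1$ then $Z\notin\mathcal V_\ell$, so $\sum_{i\in S}d_i\ge\varrho(Z)\ge2^{\ell-1}$. Then either $S$ contains an $i$ with $d_i\ge2^\ell$, or $W=\sum_{i\in S,\,d_i<2^\ell}d_i\ge2^{\ell-1}$. We have $\mathbb EW^2=\operatorname{Var}W+(\mathbb EW)^2\le p_\ell\sum_{d_i<2^\ell}d_i^2+p_\ell^2R^2$ and $\Pr[W\ge2^{\ell-1}]\le4\cdot4^{-\ell}\,\mathbb EW^2$, so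
\[
\mathbb ET_\ell=\frac{2^\ell q_\ell}{p_\ell}\le2^\ell\,\#\{i:d_i\ge2^\ell\}+4\cdot2^{-\ell}\sum_{d_i<2^\ell}d_i^2+4\cdot2^{-\ell}p_\ell R^2 .
\]
The last term is at most $4\theta w_\ell R$. Sum over $\ell$. A coordinate with $d_i\ge1$ contributes $\sum_{2^\ell\le d_i}2^\ell\le2d_i$ to the first terms and at most $4d_i^2\sum_{2^\ell>d_i}2^{-\ell}\le8d_i$ to the second terms. Hence $\mathbb ET\le10R+4\theta R\le11R$, and $\Pr[T\ge33R]\le\frac13$ by Markov's inequality.

\emph{Far pairs: $\sum_id_i>\alpha R$.} Let $n_\ell=\#\{i:2^\ell\le d_i<2^{\ell+1}\}$ and $\Lambda_\ell=2^\ell n_\ell$. Since $d_i\le N<2^{L+1}$, every nonzero $d_i$ belongs to a level, and $\sum_\ell\Lambda_\ell\ge\frac12\sum_id_i>\alpha R/2$. We claim that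
\begin{equation}\label{eq:detect}
q_\ell\ge0.15\min(1,2p_\ell n_\ell).
\end{equation}
The danger is cancellation in the sum $Z$, and a symmetry argument removes it. Generate $S$ by choosing $S'$ with density $2p_\ell\le1$ and keeping each element of $S'$ with probability $\frac12$. The set $S'$ contains an $i$ with $d_i\ge2^\ell$ with probability at least $1-(1-2p_\ell)^{n_\ell}\ge1-e^{-2p_\ell n_\ell}\ge(1-\frac1e)\min(1,2p_\ell n_\ell)$, the last step by concavity of $1-e^{-t}$ on $[0,1]$. Condition on such an $S'$, let $i$ be the least such index, and condition on the fate of all other elements. The two equally likely values of $Z$ differ by $z_i$, so their norms $\varrho$ add up to at least $2^\ell$, and $Z\notin\mathcal V_\ell$ with conditional probability at least $\frac12$. Given $S$ with $Z\notin\mathcal V_\ell$, each $v\in\mathcal V_\ell$ has $Z-v\ne0$, and $H$ is independent of $S$, so some $v\in\mathcal V_\ell$ has $H(v)=H(Z)$ with probability at most $|\mathcal V_\ell|2^{-b_\ell}\le\frac12$. Since $\frac14(1-\frac1e)\ge0.15$, the claim follows.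

Say that level $\ell$ \emph{fails} if $\frac1{m_\ell}\sum_th_{\ell,t}<q_\ell/2$. By pairwise independence this average has variance at most $q_\ell/m_\ell$, so for $q_\ell>0$ Chebyshev's inequality bounds the probability of failure by $4/(m_\ell q_\ell)$.

\emph{Case 1: $2p_\ell n_\ell\ge1$ for some $\ell$.} Then $q_\ell\ge0.15$, and level $\ell$ fails with probability at most $4/(320\cdot0.15)=\frac1{12}$. Since $2^\ell/p_\ell\ge R/(\theta w_\ell)\ge500R$, otherwise $T\ge T_\ell\ge500R\cdot0.075=37.5R$.

\emph{Case 2: $2p_\ell n_\ell<1$ for all $\ell$.} Call $\ell$ \emph{heavy} if $\Lambda_\ell\ge w_\ell\alpha R/4$. The other levels have total $\Lambda_\ell$ at most $\alpha R/4$, so the sum $\Lambda$ of $\Lambda_\ell$ over heavy levels exceeds $\alpha R/4=500R$. For heavy $\ell$ we have $n_\ell\ge1$, hence $p_\ell<\frac12$ and $p_\ell=\theta w_\ell2^\ell/R$. By \eqref{eq:detect}, $q_\ell\ge0.3p_\ell n_\ell=0.3\,\theta w_\ell\Lambda_\ell/R\ge0.3\,w_\ell^2\,\theta\alpha/4=0.3w_\ell^2$, so $m_\ell q_\ell\ge24$ and the level fails with probability at most $\frac16$. If it does not fail, $T_\ell\ge(2^\ell/p_\ell)\cdot0.15\,p_\ell n_\ell=0.15\Lambda_\ell$.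 The sum of $\Lambda_\ell$ over failing heavy levels has expectation at most $\Lambda/6$ (no independence between levels is needed), so by Markov's inequality it is below $\Lambda/2$ with probability at least $\frac23$, and then $T\ge0.15\cdot\Lambda/2>37.5R$.

In both cases $T\ge33R$ with probability at least $\frac23$.

\emph{Length.} We have $\mathcal V_0=\{0\}$ and $b_0=1$. For $\ell\ge1$ let $r=2^{\ell-1}=2^{L-j-1}\le N2^{-j-1}$. By \eqref{eq:balls}, $\log_2|\mathcal V_\ell|\le r\log_2(eN/r)$. The function $t\ln(eN/t)$ has derivative $\ln(N/t)\ge0$ on $(0,N]$, so we may replace $r$ by $N2^{-j-1}$ and obtain $b_\ell\le2+N2^{-j-1}(j+1+\log_2e)\le2+N2^{-j-1}(j+3)$. The sketch has length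
\[
2J+\sum_\ell m_\ell b_\ell\le2J+160\sum_{j=0}^L(j+1)^2(j+2)^2+80N\sum_{j\ge0}\frac{(j+1)^2(j+2)^2(j+3)}{2^{j+1}} .
\]
Here $J=O(N)$ because $m_0=80(L+1)^2(L+2)^2$, the first sum is $O(\log^5N)$, and the series converges. The length is therefore at most $C_0N$ for an absolute constant $C_0\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $f$ have the property in the Question for $\alpha=2000$. If $s\ge40C_0$, let $N=\lfloor s/C_0\rfloor$, so that $N\ge40$, $C_0N\le s$ and $N\ge s/(2C_0)$. By Proposition~\ref{prop:sketch} and padding, $G_N^k$ is $(s,2000)$-sketchable for all $k$. So $G_N$ has an asymmetric embedding of distortion at most $2000f(s)$, and Lemma~\ref{lem:distortion} gives $2000f(s)\ge0.003N\ge0.0015\,s/C_0$. If $s<40C_0$, then $f(s)\ge1>s/(40C_0)$. The theorem holds with $c=0.0015/(2000\,C_0)$.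
\end{proof}

\begin{thebibliography}{1}
\bibitem{de} \emph{Distance Estimation Protocols for General Metrics}, \texttt{https://www.cs.columbia.edu/\textasciitilde andoni/papers/de.pdf}.
\end{thebibliography}
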